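# Strictly wild equals endo wild: ten dimensions suffice

Throughout, $K$ is an arbitrary field, $A$ is a finite-dimensional $K$-algebra unless we say otherwise, and $\operatorname{mod}(B)$ is the category of finite-dimensional modules over a $K$-algebra $B$. We write $R=K\langle x,y\rangle$ for the free algebra in two non-commuting variables, and $x_1=x$, $x_2=y$.

## 1. Two notions of wildness, and the guess that they agree

**Definition.** $A$ is *strictly wild* if there is a fully faithful exact $K$-linear functor $\operatorname{mod}(R)\to\operatorname{mod}(A)$. It is *endo wild* if for each finite-dimensional $K$-algebra $B$ there is some $M\in\operatorname{mod}(A)$ with $\operatorname{End}_A(M)\cong B$.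

The first condition says that the category of vector spaces with two arbitrary operators sits inside $\operatorname{mod}(A)$, with all its morphisms and exact sequences. The second only says that every algebra occurs as an endomorphism algebra: it provides single modules, one for each $B$, and nothing visibly connects them. Conjecture 2.11 of the "Atlas of Finite-Dimensional Algebras" asserts that the two conditions are equivalent, and the task is to prove or disprove it.

The first guess is yes. It is right, over every field. There is also a natural sharper guess about *why*: it should be enough to find one $M$ whose endomorphism algebra is itself strictly wild. That guess is wrong as it stands, and repairing it is half of the proof.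

**Conventions.** $A$-modules are left modules, and endomorphisms act on the left. $R$-modules are right modules, that is, vector spaces with two operators; reversing words gives $R\cong R^{op}$, so this is harmless. Replacing $\operatorname{End}$ by its opposite, or left by right $A$-modules, changes nothing either, since endo wildness quantifies over all $B$ and the conjecture over all $A$. We write $D=\operatorname{Hom}_K(-,K)$. All modules are finite-dimensional unless stated otherwise.

Let us test the guess.

**Local algebras.** Let $A$ be local, with simple module $S$. If $M,N\neq0$, then $M$ has $S$ as a quotient and $N$ has $S$ as a submodule, so $\operatorname{Hom}_A(M,N)\ne0$. If $\operatorname{End}_A(M)\cong K\times K$, the two idempotents would split $M=M_1\oplus M_2$ with $M_i\neq 0$ and $\operatorname{Hom}_A(M_1,M_2)=0$, which is impossible. So $A$ is not endo wild. Nor is it strictly wild: the one-dimensional $R$-modules with $(x,y)=(0,0)$ and $(x,y)=(1,0)$ have no nonzero maps between them, and a fully faithful functor would send them to nonzero $A$-modules with the same property.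 Both conditions fail.

**The Kronecker algebra.** Let $A$ be the path algebra of two vertices with two arrows $a,b:1\to2$. A module is a pair of maps $a,b:V_1\rightrightarrows V_2$, with dimension vector $(\dim V_1,\dim V_2)$. We recall the Euler form: if $X$ has dimension vector $(m,n)$, then
$$\dim\operatorname{End}_A(X)-\dim\operatorname{Ext}^1_A(X,X)=m^2+n^2-2mn=(m-n)^2 .$$
Suppose $F:\operatorname{mod}R\to\operatorname{mod}A$ is fully faithful, exact and $K$-linear. Let $Q=K$ with $x=y=0$. Then $\operatorname{End}_R(Q)=K$. An extension of $Q$ by $Q$ is given by two strictly triangular $2\times2$ matrices, hence by a pair of scalars, and only the pair $(0,0)$ gives a split extension; so $\dim\operatorname{Ext}^1_R(Q,Q)=2$. The exact functor $F$ preserves pullbacks, pushouts and direct sums, hence induces a linear map $\operatorname{Ext}^1_R(Q,Q)\to\operatorname{Ext}^1_A(FQ,FQ)$. This map is injective: if $F(E)\xrightarrow{F(p)}F(Q)$ has a section, then by fullness the section is $F(s)$ with $s:Q\to E$, and $F(ps)=1$ gives $ps=1$ by faithfulness. If $F(Q)$ has dimension vector $(m,n)$, then $(m-n)^2\le1-2<0$,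 a contradiction. So $A$ is not strictly wild.

It is not endo wild either. If $\operatorname{End}_A(M)\cong K[u,v]/(u,v)^2$, which is local, then $M$ is indecomposable. By Kronecker's classical classification, an indecomposable $M$ has endomorphism algebra $K$ or $K[t]/(p^n)$ with $p$ irreducible. These are principal ideal rings, whereas the maximal ideal $(u,v)$ needs two generators. The guess survives.

**The 3-Kronecker algebra.** Let
$$C=\begin{pmatrix}K&K^3\\0&K\end{pmatrix}.$$
For $V\in\operatorname{mod}R$ let $N_V=V^2$ (row vectors), a right $C$-module through the algebra homomorphism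
$$C\to M_2(R),\qquad \begin{pmatrix}a&u\\0&c\end{pmatrix}\mapsto\begin{pmatrix}a&u_0+u_1x+u_2y\\0&c\end{pmatrix},\qquad u=(u_0,u_1,u_2).$$
The functor $V\mapsto N_V$ (on morphisms, $\varphi\mapsto\varphi\oplus\varphi$) is exact, and it is fully faithful. Indeed, a $C$-map $V^2\to W^2$ commutes with the idempotents $e_{11},e_{22}$, so it is $\operatorname{diag}(\alpha,\alpha')$. Commuting with $u=(1,0,0)$ gives $\alpha=\alpha'$; commuting with $u=(0,1,0)$ and $(0,0,1)$ says that $\alpha$ commutes with $x$ and $y$. The algebra $C^{op}$ is again a 3-Kronecker algebra, so $C^{op}\cong C$ and $C$ is strictly wild. Is $C$ endo wild? This is the easy half of the conjecture, which we do next.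

## 2. Packing $n$ operators into two

**Lemma 1.** For $n\ge1$ there is a fully faithful exact $K$-linear functor $V\mapsto W_V$ from finite-dimensional spaces with $n$ operators $b_1,\dots,b_n$ (i.e. from $\operatorname{mod}K\langle z_1,\dots,z_n\rangle$) to $\operatorname{mod}R$. Consequently:

- if $\Lambda$ is a finite-dimensional algebra, there is a fully faithful exact $K$-linear functor $\operatorname{mod}\Lambda\to\operatorname{mod}R$ (from left or from right $\Lambda$-modules);
- every finite-dimensional algebra is isomorphic to $\operatorname{End}_R(W)$ for some $W\in\operatorname{mod}R$.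

Here is the case $n=1$: take $K^3\otimes V$, let $x$ shift down, $e_3\mapsto e_2\mapsto e_1\mapsto0$, and let $y$ shift up with $b$ hidden two steps up:
$$y:\ e_1\otimes v\mapsto e_2\otimes v+e_3\otimes bv,\quad e_2\otimes v\mapsto e_3\otimes v,\quad e_3\otimes v\mapsto0 .$$

*Proof.* Let $N=n+2$ and $W_V=K^N\otimes V$. Let $x=J\otimes1$ with $Je_i=e_{i-1}$ and $Je_1=0$. Let
$$y(e_i\otimes v)=e_{i+1}\otimes v+e_{i+2}\otimes b_iv\ (i\le n),\quad y(e_{N-1}\otimes v)=e_N\otimes v,\quad y(e_N\otimes v)=0 .$$
On morphisms put $\varphi\mapsto1\otimes\varphi$. The functor is $K$-linear, exact and faithful.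

For fullness, let $h:W_V\to W_{V'}$ commute with $x$ and $y$; we write $b_i$ for the operators on $V'$ too. Write $h=\sum_s T_s\otimes f_s$ with $f_s$ a basis of $\operatorname{Hom}_K(V,V')$. Commuting with $x$ means that each $T_s$ commutes with the single Jordan block $J$, hence is a polynomial in $J$. So $h=\sum_{k=0}^{N-1}J^k\otimes h_k$ with $h_k\in\operatorname{Hom}_K(V,V')$. Now apply $yh=hy$ to $e_N\otimes v$. The right side is $0$, and $h(e_N\otimes v)=\sum_ke_{N-k}\otimes h_kv$, so
$$0=\sum_{k=1}^{N-1}e_{N-k+1}\otimes h_kv+\sum_{k=2}^{N-1}e_{N-k+2}\otimes b_{N-k}h_kv .$$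
The coefficient of $e_2$ is $h_{N-1}v$, so $h_{N-1}=0$. The coefficient of $e_{N-k+1}$ gives $h_k+b_{N-k-1}h_{k+1}=0$ for $1\le k\le N-2$. By descending induction $h_k=0$ for all $k\ge1$. So $h=1\otimes h_0$, and comparing the $e_{i+2}$-components of $yh=hy$ on $e_i\otimes v$, for $i\le n$, gives $b_ih_0=h_0b_i$. Thus $h$ comes from a morphism.

For the consequences, choose algebra generators of $\Lambda$, $n\ge1$ of them. Each acts as an operator on a left or right $\Lambda$-module, so $\operatorname{mod}\Lambda$ is a full exact subcategory of the spaces with $n$ operators. The right regular module $\Lambda_\Lambda$ has endomorphism algebra $\Lambda$ (left multiplications). $\square$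

If $F:\operatorname{mod}R\to\operatorname{mod}A$ is fully faithful and $K$-linear, exact or not, then $\operatorname{End}_A(F(W))\cong\operatorname{End}_R(W)$ as algebras. So Lemma 1 makes every finite-dimensional algebra an endomorphism algebra over $A$. In particular *strictly wild implies endo wild*, and $C$ is endo wild. The converse is the real problem.

## 3. Realizing $C$ is not enough

Suppose $A$ is endo wild. The sensible plan is to choose a strictly wild $B$, take $M$ with $\operatorname{End}_A(M)\cong B$, view $M$ as a left $B$-module with commuting $A$-action, and try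
$$\operatorname{mod}R\to\operatorname{mod}B\to\operatorname{mod}A,\qquad V\mapsto N_V\otimes_BM .$$
Try it with $B=C$ over the Kronecker algebra $A$.

Let $P$ be the module $0\rightrightarrows K$, and let $P'$ be $K^2\rightrightarrows K^3$ with bases $e_1,e_2$ and $f_0,f_1,f_2$, where $a(e_i)=f_{i-1}$ and $b(e_i)=f_i$. Then:

- $\operatorname{End}_A(P)=K$, and $\operatorname{Hom}_A(P,P')=K^3$, the space at vertex $2$ of $P'$.
- $\operatorname{Hom}_A(P',P)=0$, since a map $K^3\to K$ killing the images of $a$ and $b$ is zero.
- $\operatorname{End}_A(P')=K$. Let $(\varphi,\psi)$ be an endomorphism with $\varphi e_j=\sum_i\varphi_{ij}e_i$. Then $\psi f_1=a\varphi e_2=\varphi_{12}f_0+\varphi_{22}f_1$ and $\psi f_1=b\varphi e_1=\varphi_{11}f_1+\varphi_{21}f_2$. So $\varphi_{12}=\varphi_{21}=0$ and $\varphi_{11}=\varphi_{22}$. Thus $\varphi$ is a scalar, and so is $\psi$, as the images of $a$ and $b$ span $K^3$.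

With $M=P'\oplus P$ we get $\operatorname{End}_A(M)\cong C$. Yet $A$ is not strictly wild, by Section 1. So *a strictly wild endomorphism algebra does not make $A$ strictly wild*.

One can watch the functor fail. As a left $C$-module, $M$ has $Ce_{11}\oplus Ce_{11}$ at vertex 1 and $Ce_{22}$ at vertex 2. Since $N_V\otimes_CCe_{ii}=N_Ve_{ii}=V$, the module $N_V\otimes_CM$ is
$$V^2\rightrightarrows V,\qquad a(v_1,v_2)=v_1+v_2x,\qquad b(v_1,v_2)=v_1x+v_2y .$$
For $V=K$ with scalars $x,y$, these are the two functionals with coefficients $(1,x)$ and $(x,y)$, independent as soon as $y\ne x^2$. All such pairs are equivalent under a change of basis of $V^2$. So the non-isomorphic modules with $(x,y)=(0,1)$ and $(x,y)=(1,0)$ have isomorphic images.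

The general reason is this. For a right $B$-module $N$ there is a natural map $N\to\operatorname{Hom}_A(M,N\otimes_BM)$. It is bijective for $N=B$, hence for projective $N$, and nothing is promised for other $N$. Full faithfulness is guaranteed only on projective modules.

The way out is to choose $B$ so that every module *embeds* in a projective one. We recall that a finite-dimensional algebra $B$ is *self-injective* if it is injective as a module over itself; this is left-right symmetric and means that the right module $DB$ is projective. For example, $K[\varepsilon]/(\varepsilon^2)$ is self-injective, and $C$ is not.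

**The algebra $B_0$.** Let $B_0=C\ltimes DC$ be the trivial extension: the space $C\oplus DC$ with product $(a,f)(b,g)=(ab,ag+fb)$, where $(ag)(c)=g(ca)$ and $(fb)(c)=f(bc)$. Its dimension is $5+5=10$. The linear form $(a,f)\mapsto f(1)$ sends $(a,f)(b,g)$ to $g(a)+f(b)$, which is symmetric and nondegenerate. So $B_0\cong DB_0$ as bimodules ($B_0$ is symmetric), and $B_0$ is self-injective. Since $C^{op}\cong C$, also $B_0^{op}\cong B_0$. Composing $B_0\to C$, $(a,f)\mapsto a$, with the homomorphism of Section 1 gives
$$\beta_0:B_0\to M_2(R),\qquad\Big(\begin{pmatrix}a&u\\0&c\end{pmatrix},f\Big)\mapsto\begin{pmatrix}a&u_0+u_1x+u_2y\\0&c\end{pmatrix}.$$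

In general, for an algebra homomorphism $\beta:B\to M_k(R)$ and $V\in\operatorname{mod}R$, let $N_V=V^k$ (row vectors), a right $B$-module via $v\cdot b=v\beta(b)$. The functor $V\mapsto N_V$ is exact. For $\beta_0$ it is fully faithful, by the computation in Section 1.

**Theorem A.** Let $B$ be a finite-dimensional self-injective $K$-algebra and $\beta:B\to M_k(R)$ an algebra homomorphism such that $V\mapsto N_V$, $\operatorname{mod}R\to\operatorname{mod}B$ (right modules), is fully faithful. Let $A$ be any $K$-algebra and $M$ a finite-dimensional $A$-module with $\operatorname{End}_A(M)\cong B$. Then there is a fully faithful exact $K$-linear functor $\operatorname{mod}R\to\operatorname{mod}A$.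

**Theorem B (contains the conjecture).** For a finite-dimensional $K$-algebra $A$ the following are equivalent:

1. $A$ is strictly wild;
2. $A$ is endo wild;
3. there is $M\in\operatorname{mod}A$ with $\operatorname{End}_A(M)\cong B_0$;
4. there is a fully faithful $K$-linear functor $\operatorname{mod}R\to\operatorname{mod}A$ (not assumed exact);
5. there is a fully faithful exact functor $V\mapsto V\otimes_RZ$, $\operatorname{mod}R\to\operatorname{mod}A$, with $Z$ a finitely generated free left $R$-module carrying a commuting $A$-action.

**Theorem C (converse).** Let $B$ be a finite-dimensional $K$-algebra. If every $A$ having some $M\in\operatorname{mod}A$ with $\operatorname{End}_A(M)\cong B$ is strictly wild, then $B$ is strictly wild. If $B$ is self-injective, the converse holds. Self-injectivity cannot be dropped.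

Sections 4 to 7 prove Theorem A. Fix $B,\beta,A,M$ as there and identify $B=\operatorname{End}_A(M)$, so $M$ is a left $B$-module with commuting $A$-action. Put $U=DB\otimes_BM$, a finite-dimensional $A$-module.

## 4. From $\operatorname{mod}B$ to $\operatorname{mod}A$ by images

**Step 1. Purpose: a fully faithful functor $\Phi:\operatorname{mod}B\to\operatorname{mod}A$ on right $B$-modules.** We embed each $N$ in a projective module and let $\Phi(N)$ be the part of (projective)$\,\otimes_BM$ generated by $N$.

*The embedding.* Let $b_i$ be a basis of $B$ with dual basis $b_i^*$. For a right $B$-module $N$ let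
$$j_N:N\to\operatorname{Hom}_K(B,N)=N\otimes_KDB,\qquad n\mapsto(b\mapsto nb)=\sum_inb_i\otimes b_i^* .$$
$B$ acts on $N\otimes_KDB$ through $DB$, that is, $(fc)(b)=f(cb)$ for $f\in\operatorname{Hom}_K(B,N)$. Then $j_N(nc)(b)=ncb=(j_N(n)c)(b)$, so $j_N$ is a $B$-map. It is injective, since $n$ is the value at $b=1$, and it is natural in $N$. The module $N\otimes_KDB$ is a finite direct sum of copies of $DB$, hence projective; this is where self-injectivity enters.

*The functor.* Define
$$\Phi(N)=\operatorname{Im}\big(j_N\otimes1:N\otimes_BM\to(N\otimes_KDB)\otimes_BM=N\otimes_KU\big).$$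
It is an $A$-submodule of $N\otimes_KU$, spanned by the elements $j_N(n)\otimes m$. For $\varphi:N\to N'$ let $\Phi(\varphi)$ be the restriction of $\varphi\otimes1_U$. By naturality of $j$,
$$\Phi(\varphi)(j_N(n)\otimes m)=j_{N'}(\varphi(n))\otimes m ,$$
so $\Phi(\varphi)$ maps $\Phi(N)$ to $\Phi(N')$, and $\Phi$ is a $K$-linear functor.

*What projectives give.* For a finitely generated projective right module $P$, the map
$$\theta_P:P\to\operatorname{Hom}_A(M,P\otimes_BM),\qquad p\mapsto(m\mapsto p\otimes m),$$
is bijective: it is natural and additive in $P$, and for $P=B$ it is the identification $B=\operatorname{End}_A(M)$.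

*Faithful.* If $\Phi(\varphi)=0$, then $j_{N'}(\varphi(n))\otimes m=0$ for all $n,m$, i.e. $\theta(j_{N'}\varphi(n))=0$. So $j_{N'}\varphi(n)=0$ and $\varphi(n)=0$ for all $n$.

*Full.* Let $h:\Phi(N)\to\Phi(N')$ be $A$-linear, and $P'=N'\otimes_KDB$. For $n\in N$ the map $m\mapsto h(j_N(n)\otimes m)$, $M\to P'\otimes_BM$, is $A$-linear, so it equals $\theta_{P'}(\psi(n))$ for a unique $\psi(n)\in P'$. The map $\psi:N\to P'$ is $B$-linear, because
$$h(j_N(nb)\otimes m)=h(j_N(n)\otimes bm)=\psi(n)\otimes bm=\psi(n)b\otimes m .$$
We must see that $\psi$ lands in $j_{N'}(N')$. Put $L=P'/j_{N'}(N')$ and $P''=L\otimes_KDB$, again projective, and let $c:P'\to L\xrightarrow{j_L}P''$. As $j_L$ is injective, $\ker c=j_{N'}(N')$. So $c\otimes1_M$ kills $\Phi(N')$, which is spanned by elements $j_{N'}(n')\otimes m$. The elements $\psi(n)\otimes m=h(j_N(n)\otimes m)$ lie in $\Phi(N')$, hence $\theta_{P''}(c\psi(n))=(c\otimes1)\circ\theta_{P'}(\psi(n))=0$ and $c\psi(n)=0$. So $\psi=j_{N'}\varphi$ with $\varphi:N\to N'$ $B$-linear, and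
$$h(j_N(n)\otimes m)=\psi(n)\otimes m=j_{N'}(\varphi(n))\otimes m=\Phi(\varphi)(j_N(n)\otimes m).$$
As these elements span $\Phi(N)$, we get $h=\Phi(\varphi)$.

**Example.** Take vertices $1,2$, a loop $\gamma$ at $1$ and an arrow $\beta':2\to1$, with $\gamma^2=0$ and $\gamma\beta'=0$. Let $M$ have basis $g,g'$ at vertex $1$ and $h$ at vertex $2$, with $\gamma g=g'$, $\gamma g'=0$, $\beta'h=g'$. An endomorphism sends $g\mapsto ag+bg'$, so $g'\mapsto ag'$, and $h\mapsto ch$ with $c=a$ because $\beta'h=g'$. So $\operatorname{End}(M)=K[\varepsilon]/(\varepsilon^2)=B$, with $\varepsilon g=g'$, $\varepsilon g'=\varepsilon h=0$. For the simple $B$-module $N=K$ we get $K\otimes_BM=M/\varepsilon M=S_1\oplus S_2$, with endomorphism algebra $K\times K$. So even here $-\otimes_BM$ is not full. Since $DB\cong B$ and $j_K$ embeds $K$ as the socle, the map $j_K\otimes 1$ becomes multiplication by $\varepsilon$, $M/\varepsilon M\to M$, and $\Phi(K)=\varepsilon M=S_1$, with endomorphism algebra $K$, as it should be.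

The example also shows the next obstacle. As $B$ is projective, the embedding $j_B$ splits, so $j_B\otimes1$ is injective and $\Phi(B)\cong B\otimes_BM=M$. The exact sequence $0\to K\to B\to K\to0$ is sent to $0\to S_1\to M\to S_1\to0$, with dimensions $1,3,1$: $\Phi$ is *not exact*. For the composite $V\mapsto\Phi(N_V)$ we already have a fully faithful functor $\operatorname{mod}R\to\operatorname{mod}A$. What remains is to get exactness back.

## 5. Dimension as a noncommutative rank

**Step 2. Purpose: to measure the failure of exactness by a number.** Put $\Psi(V)=\Phi(N_V)$. By Step 1 and the hypothesis on $\beta$, $\Psi:\operatorname{mod}R\to\operatorname{mod}A$ is $K$-linear and fully faithful.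

Since $N\otimes_KM\to N\otimes_BM$ is onto, $\Phi(N)$ is the image of
$$\tau_N:N\otimes_KM\to N\otimes_KU,\qquad n\otimes m\mapsto\sum_inb_i\otimes(b_i^*\otimes m).$$
Choose bases $m_a$ of $M$ and $u_c$ of $U$, and expand $b_i^*\otimes m_a$ in the $u_c$. Then $\tau_N(n\otimes m_a)=\sum_cnb_{ac}\otimes u_c$ with fixed elements $b_{ac}\in B$. So $\tau_N$ is $(n_a)_a\mapsto(\sum_an_ab_{ac})_c$. For $N=N_V=V^k$ the element $b_{ac}$ acts by the matrix $\beta(b_{ac})$. With $s=k\dim M$ and $s'=k\dim U$, $\tau_{N_V}$ is therefore the map
$$V^s\to V^{s'},\quad v\mapsto vT,\qquad T=(\beta(b_{ac}))\in M_{s\times s'}(R),$$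
where the block matrix $T$ does not depend on $V$. Let
$$\lambda(V)=\dim_K\Psi(V)=\operatorname{rank}_K(V^s\xrightarrow{\,T\,}V^{s'}).$$
If $V=K^d$ (rows) and $x_l$ acts by right multiplication with $X_l\in M_d(K)$, then $\lambda(V)=\operatorname{rank}T(X_1,X_2)$.

Let $0\to V'\to V\to V''\to0$ be exact in $\operatorname{mod}R$. The map $\Psi(V')\to\Psi(V)$ is a restriction of the injection $N_{V'}\otimes_KU\to N_V\otimes_KU$, so it is injective. The map $\Psi(V)\to\Psi(V'')$ is surjective, since $N_V\to N_{V''}$ is onto and $\Psi(V'')$ is spanned by the elements $j(n'')\otimes m$. The composite is $0$. Hence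
$$\lambda(V)\ge\lambda(V')+\lambda(V''),\ \text{ with equality iff }\ 0\to\Psi(V')\to\Psi(V)\to\Psi(V'')\to0\ \text{ is exact.}\tag{1}$$

This suggests a strategy. Suppose some number $\rho$ satisfies $\lambda(E)\le\rho\dim E$ for all $E$, and call $E$ *extremal* if equality holds. By (1), an extension of extremal modules is extremal. On extremal modules $\lambda=\rho\dim$ is additive, so $\Psi$ keeps exact any short exact sequence of extremal modules. It then suffices to find a fully faithful exact functor $\Theta:\operatorname{mod}R\to\operatorname{mod}R$ whose values are all extremal; then $\Psi\Theta$ is what we want. But are there any nonzero extremal modules? A supremum of ratios $\lambda(E)/\dim E$ always works as $\rho$, but superadditivity alone does not make it a maximum: the numbers $\lambda_d=d-1$ satisfy $\lambda_{d+d'}\ge\lambda_d+\lambda_{d'}$, and $\lambda_d/d$ has supremum $1$, never attained. What saves us is an integrality.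

**Step 3. Purpose: the maximal ratio exists.** Let $\lambda_d$ be the rank of $T(\Xi_1,\Xi_2)$, where $\Xi_1,\Xi_2$ are $d\times d$ matrices of independent indeterminates over $K$. A minor that vanishes identically vanishes after every specialization, so for every field $L\supseteq K$,
$$\operatorname{rank}_LT(X_1,X_2)\le\lambda_d\quad\text{for all }X_1,X_2\in M_d(L).\tag{2}$$

For instance, consider the $1\times1$ matrix $(xy-yx)$ on its own. Here $\lambda_1=0$. But $\lambda_2=2$, because $e_{12}e_{21}-e_{21}e_{12}=\operatorname{diag}(1,-1)$ is invertible. The same matrix has rank $0$ on every pair of commuting matrices: divisibility by $d$ can be hoped for only as a statement about the *generic* rank. For the matrix $(x)$, individual $X$ have every rank from $0$ to $d$, while the generic rank is $d$.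

**Lemma 2.** $d\mid\lambda_d$.

The idea is that over a division ring $\Delta$ of dimension $d^2$ over its center, a matrix has an honest rank $r$, and inside $M_d$ of a larger field this rank counts $d$ times. We only need $\Delta$ to be large enough to see generic behavior.

*Proof.* Let $F=K(w_1,\dots,w_d)$, let $\sigma$ be the automorphism that permutes the $w_i$ cyclically (order $d$), and let $\Delta=F((z;\sigma))$ be the ring of skew Laurent series $\sum_{i\ge i_0}a_iz^i$ with $za=\sigma(a)z$.

*$\Delta$ is a division ring.* A nonzero element has the form $az^i(1-w)$ with $a\in F^\times$ and $w$ having only positive powers of $z$; the geometric series inverts $1-w$.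

*Center.* If $\sum a_iz^i$ commutes with all $a\in F$, then $a_i\sigma^i(a)=aa_i$ for all $a$, so $a_i=0$ unless $d\mid i$. If it commutes with $z$, then $\sigma(a_i)=a_i$. Conversely, for $a_i\in F^\sigma$ and $d\mid i$ we have $(a_iz^i)(cz^j)=a_ic\,z^{i+j}=(cz^j)(a_iz^i)$ for all $c \in F$, so such series are central. Thus the center is $Z_\Delta=F^\sigma((z^d))$. It is an infinite field containing $K$.

*Dimension.* By Artin's theorem $[F:F^\sigma]=d$. If $f_1,\dots,f_d$ is a basis, every element of $\Delta$ is uniquely $\sum_{p=1}^d\sum_{i=0}^{d-1}c_{p,i}f_pz^i$ with $c_{p,i}\in Z_\Delta$. So $\dim_{Z_\Delta}\Delta=d^2$.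

Write $\overline Z$ for an algebraic closure of $Z_\Delta$. As $\Delta$ is a central division algebra of dimension $d^2$, $\Delta\otimes_{Z_\Delta}\overline Z\cong M_d(\overline Z)$. This gives a $K$-algebra embedding $\iota:\Delta\to M_d(\overline Z)$ that sends a $Z_\Delta$-basis of $\Delta$ to a $\overline Z$-basis of $M_d(\overline Z)$.

*Generic rank is reached inside $\Delta$.* Some $\lambda_d\times\lambda_d$ minor of $T(\Xi_1,\Xi_2)$ is a nonzero polynomial in the entries of $\Xi_1,\Xi_2$. Rewrite it in the coordinates of the matrices with respect to the basis $\iota(\text{basis})$: it is a nonzero polynomial over $\overline Z$, so it does not vanish at some point with coordinates in the infinite field $Z_\Delta$. Such a point is a pair $(\iota a_1,\iota a_2)$ with $a_1,a_2\in\Delta$. With (2), $\operatorname{rank}T(\iota a_1,\iota a_2)=\lambda_d$.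

*Its rank is a multiple of $d$.* By Gaussian elimination over $\Delta$,
$$T(a_1,a_2)=G\begin{pmatrix}I_r&0\\0&0\end{pmatrix}H$$
with $G,H$ invertible over $\Delta$. Apply $\iota$ entrywise: $\iota(G),\iota(H)$ are invertible, and the middle matrix gets rank $rd$. Since $\iota$ is a $K$-algebra homomorphism, the left side becomes $T(\iota a_1,\iota a_2)$. So $\lambda_d=rd$. $\square$

The numbers $\lambda_d/d$ are therefore integers, bounded by $\min(s,s')$. Hence $\rho:=\max_d\lambda_d/d$ exists. Fix $d$ with $\lambda_d=\rho d$. We may assume $d\ge2$: if $d=1$, evaluating $T$ at block-diagonal matrices with two copies of the generic $1\times1$ matrices gives $\lambda_2\ge2\lambda_1=2\rho$ by (2), so $\lambda_2=2\rho$. By (2) again,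
$$\lambda(E)\le\rho\dim E\quad\text{for all }E\in\operatorname{mod}R.\tag{3}$$

## 6. Two orthogonal extremal modules

**Step 4. Purpose: two extremal modules $Q_1,Q_2$ with no maps between them, small endomorphism rings, and many extensions.** If $K$ is infinite, a generic choice of matrices over $K$ works. Over a finite field a nonzero polynomial may vanish at all $K$-points, so we pass to an extension $K'$ and restrict scalars back.

**Claim.** There are a finite Galois extension $K'/K$ of degree $e$ and $Q_1,Q_2\in\operatorname{mod}R$ such that each $Q_i$ is the restriction to $K$ of a structure of $d$-dimensional $K'$-space with $K'$-linear $R$-action, and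
$$\lambda(Q_i)=\rho\dim_KQ_i,\qquad\operatorname{End}_R(Q_i)=K',\qquad\operatorname{Hom}_R(Q_1,Q_2)=0=\operatorname{Hom}_R(Q_2,Q_1).$$

*Proof. The polynomial to avoid.* Let $f_1$ be a nonzero $\lambda_d\times\lambda_d$ minor of $T(\Xi_1,\Xi_2)$. The algebra $M_d(K)$ is generated by $e_{11}$ and a cyclic permutation matrix $\pi$, since the products $\pi^ie_{11}\pi^j$ run through all matrix units. Hence some $d^2$ words in these two matrices form a basis of $M_d(K)$. Let $f_2$ be the determinant of the $d^2\times d^2$ matrix whose rows are the entries of the same words in $\Xi_1,\Xi_2$. It is a polynomial over $K$, nonzero at $(e_{11},\pi)$, so $f_2\ne0$. Where $f_2$ does not vanish, the two matrices generate the full matrix algebra. Let $f=f_1f_2$ and $\kappa=\deg f$.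

*Separating by the trace.* Replace the coordinate $(\Xi_1)_{11}$ by $t=\operatorname{tr}\Xi_1$. This is a linear change of coordinates, so the degree stays $\kappa$. Write $f=\sum_\mu c_\mu(t)\mu$, with $\mu$ running over monomials in the other coordinates, and fix $\mu_0$ with $c_{\mu_0}\ne0$; then $\deg c_{\mu_0}\le\kappa$.

- If $K$ is infinite, let $K'=K$, $e=1$, and choose $t_1\neq t_2$ in $K$ with $c_{\mu_0}(t_i)\ne0$.
- If $K=\mathbb F_q$, let $e$ be a prime with $q^e>q+\kappa+e$ and let $K'=\mathbb F_{q^e}$. At least $q^e-q-\kappa>e$ elements $t\in K'\setminus K$ satisfy $c_{\mu_0}(t)\ne0$. The Galois group has prime order $e$, so its orbits in $K'\setminus K$ have exactly $e$ elements. So we can choose two such elements $t_1,t_2$ that are not conjugate over $K$.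

In both cases $f(t_i,\cdot)$ is a nonzero polynomial over $K'$ of degree $\le\kappa<|K'|$, so it is nonzero at some point over $K'$. This gives pairs $X^{(i)}=(X^{(i)}_1,X^{(i)}_2)\in M_d(K')^2$ with:

- $\operatorname{rank}_{K'}T(X^{(i)})=\lambda_d=\rho d$, from $f_1\neq0$ and (2);
- $X^{(i)}_1,X^{(i)}_2$ generate $M_d(K')$ as a $K'$-algebra;
- $\operatorname{tr}X^{(i)}_1=t_i$.

Let $Q'_i=K'^d$ be the corresponding $R\otimes_KK'$-module, absolutely simple by the second property, and $Q_i$ its restriction to $R$. The map $Q_i^s\to Q_i^{s'}$ given by $T$ is $K'$-linear of $K'$-rank $\rho d$, so $\lambda(Q_i)=e\rho d=\rho\dim_KQ_i$.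

*Homomorphisms.* Let $\Gamma=\operatorname{Gal}(K'/K)$. From $K'\otimes_KK'\cong\prod_{\sigma\in\Gamma}K'$ we get $Q_i\otimes_KK'\cong\bigoplus_{\sigma\in\Gamma}{}^\sigma Q'_i$, where ${}^\sigma Q_i'$ is $K'^d$ with $x_l$ acting by the matrix $\sigma(X_l^{(i)})$. These $2e$ absolutely simple modules are pairwise non-isomorphic: $x_1$ has trace $\sigma(t_i)$ on ${}^\sigma Q'_i$, and these traces are pairwise distinct. (For finite $K$, the $t_i$ lie outside $K$ and $e$ is prime, so each has $e$ distinct conjugates, and $t_1,t_2$ are not conjugate; for infinite $K$, $e=1$ and $t_1\ne t_2$.) Since $\operatorname{Hom}$ is the solution space of finitely many linear equations, it commutes with the extension from $K$ to $K'$. By Schur's lemma $\operatorname{Hom}_R(Q_1,Q_2)\otimes_KK'=0$, likewise in the other direction, and $\dim_K\operatorname{End}_R(Q_i)=e$. As $K'\subseteq\operatorname{End}_R(Q_i)$ has dimension $e$, equality holds. $\square$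

**The extension bimodule.** We now count extensions of $Q_1$ by $Q_2$, keeping track of the scalars $K'$ on both sides. Let $\mathcal H=\operatorname{Hom}_K(Q_1,Q_2)$, a $K'$-$K'$-bimodule via $(ahc)(p)=a\,h(cp)$. Let
$$\partial:\mathcal H\to\mathcal H^2,\qquad\partial(h)_l=\big(p\mapsto h(px_l)-h(p)x_l\big),\quad l=1,2 .$$
Since $x_1,x_2$ act $K'$-linearly, $\partial$ is a bimodule map. Its kernel is $\operatorname{Hom}_R(Q_1,Q_2)=0$. Let $\mathcal E=\operatorname{coker}\partial$. (As $R$ is free, a module structure on $Q_2\oplus Q_1$ extending $Q_1$ by $Q_2$ is an arbitrary pair in $\mathcal H^2$, and equivalent extensions differ by $\operatorname{Im}\partial$; so $\mathcal E=\operatorname{Ext}^1_R(Q_1,Q_2)$. We do not need this identification.)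

The ring $K'\otimes_KK'\cong\prod_{\sigma\in\Gamma}K'$, $a\otimes c\mapsto(a\sigma(c))_\sigma$, is semisimple. By Dedekind's independence of automorphisms and a dimension count, $\operatorname{Hom}_K(K',K')=\bigoplus_\sigma K'\sigma$, where $a\cdot\sigma\cdot c=a\sigma(c)\,\sigma$. Each simple $K'\otimes_KK'$-module occurs exactly once, so $\operatorname{Hom}_K(K',K')$ is free of rank one. As $Q_1$ and $Q_2$ have dimension $d$ over $K'$, $\mathcal H\cong(K'\otimes_KK')^{d^2}$. Counting multiplicities of simples in $0\to\mathcal H\to\mathcal H^2\to\mathcal E\to0$ gives $\mathcal E\cong(K'\otimes_KK')^{d^2}$.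

As $d\ge2$, $d^2\ge4\ge3$, so there are $\varepsilon_0,\varepsilon_1,\varepsilon_2\in\mathcal E$ that are part of a $K'\otimes_KK'$-basis. (For $d=1$ the bimodule $\mathcal E$ would have rank one: this is why we arranged $d\ge2$.) Let $u_0=1,u_1,\dots,u_{e-1}$ be a $K$-basis of $K'$. The $u_i\otimes u_k$ form a $K$-basis of $K'\otimes_KK'$, so
$$\text{the elements }u_i\varepsilon_ju_k\ (0\le i,k<e,\ 0\le j\le2)\text{ are linearly independent over }K.\tag{4}$$
Lift $\varepsilon_j$ to $(g_1^{(j)},g_2^{(j)})\in\mathcal H^2$.

## 7. A copy of $\operatorname{mod}R$ inside the extremal modules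

**Step 5. Purpose: a fully faithful exact functor $\Theta:\operatorname{mod}R\to\operatorname{mod}R$ whose values are extensions of copies of $Q_1$ by copies of $Q_2$.** The three extension classes play the roles of $1,x,y$, just as the three coordinates of $K^3$ did for $C$.

For $V\in\operatorname{mod}R$ let $\xi_0=1_V$, and let $\xi_1,\xi_2$ be the operators $x,y$ on $V$. Put $\Theta(V)=E_V=(Q_2\otimes_KV)\oplus(Q_1\otimes_KV)$ with
$$(p_2\otimes v)x_l=p_2x_l\otimes v,\qquad(p_1\otimes v)x_l=p_1x_l\otimes v+\sum_{j=0}^2g_l^{(j)}(p_1)\otimes\xi_jv .$$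
Because $R$ is free, any two operators define a module. Put $\Theta(\varphi)=(1\otimes\varphi)\oplus(1\otimes\varphi)$; it is $R$-linear because $\varphi$ commutes with the $\xi_j$. So $\Theta$ is a $K$-linear, faithful, exact functor, and there are exact sequences
$$0\to Q_2\otimes V\to E_V\to Q_1\otimes V\to0$$
in $\operatorname{mod}R$, where $Q_i\otimes V$ is just a direct sum of $\dim V$ copies of $Q_i$.

*Full.* Let $h:E_V\to E_W$ be $R$-linear, and let $\xi'_j$ be the operators on $W$. The composite $Q_2\otimes V\to E_W\to Q_1\otimes W$ lies in $\operatorname{Hom}_R(Q_2,Q_1)\otimes_K\operatorname{Hom}_K(V,W)=0$, so $h$ maps $Q_2\otimes V$ to $Q_2\otimes W$. Hence $h$ consists of: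

- an $R$-linear map $\mu:Q_2\otimes V\to Q_2\otimes W$ and an $R$-linear map $\nu:Q_1\otimes V\to Q_1\otimes W$ (the induced map on quotients). Because $\operatorname{End}_R(Q_i)=K'$, we can write $\mu=\sum_iu_i\otimes\mu_i$ and $\nu=\sum_iu_i\otimes\nu_i$ with $\mu_i,\nu_i\in\operatorname{Hom}_K(V,W)$;
- a $K$-linear map $\gamma:Q_1\otimes V\to Q_2\otimes W$, i.e. $\gamma\in\mathcal H\otimes_K\operatorname{Hom}_K(V,W)$.

Compare the $Q_2\otimes W$-components of $h((p_1\otimes v)x_l)=h(p_1\otimes v)x_l$. The left side gives
$$\gamma(p_1x_l\otimes v)+\sum_{i,j}u_i\,g_l^{(j)}(p_1)\otimes\mu_i\xi_jv,$$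
and the right side gives
$$\gamma(p_1\otimes v)x_l+\sum_{i,j}g_l^{(j)}(u_ip_1)\otimes\xi'_j\nu_iv .$$
Therefore
$$\sum_{i,j}\big(u_ig_l^{(j)}\otimes\mu_i\xi_j-g_l^{(j)}u_i\otimes\xi'_j\nu_i\big)=-\big((\partial\otimes1)\gamma\big)_l,\qquad l=1,2.\tag{5}$$
Passing to $\mathcal E\otimes_K\operatorname{Hom}_K(V,W)$ kills the right side:
$$\sum_{i,j}u_i\varepsilon_j\otimes\mu_i\xi_j=\sum_{i,j}\varepsilon_ju_i\otimes\xi'_j\nu_i .$$
The elements $u_i\varepsilon_j=u_i\varepsilon_ju_0$ and $\varepsilon_ju_i=u_0\varepsilon_ju_i$ belong to the family (4), and those on the left coincide with those on the right only for $i=0$. So for $j=0,1,2$,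
$$\mu_i\xi_j=0,\quad\xi'_j\nu_i=0\quad(i\ge1),\qquad\mu_0\xi_j=\xi_j'\nu_0 .$$
Taking $j=0$, where $\xi_0$ and $\xi_0'$ are identities, gives $\mu_i=\nu_i=0$ for $i\ge1$ and $\mu_0=\nu_0=:\varphi$. Taking $j=1,2$ shows that $\varphi$ is $R$-linear. Finally $h-\Theta(\varphi)$ is $R$-linear with zero $\mu$- and $\nu$-parts, so by (5) its $\gamma$-part lies in $\ker(\partial\otimes1)=0$. Hence $h=\Theta(\varphi)$.

**Step 6. Purpose: $\Psi\Theta$ is exact.** Since $\Psi$ is additive, $\lambda(Q_i\otimes V)=\dim V\cdot\lambda(Q_i)$. By Step 4, (1) and (3),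
$$\rho\dim E_V=\rho(\dim Q_1+\dim Q_2)\dim V=\lambda(Q_2\otimes V)+\lambda(Q_1\otimes V)\le\lambda(E_V)\le\rho\dim E_V ,$$
so $\lambda(E_V)=\rho\dim E_V$ for all $V$. For exact $0\to V'\to V\to V''\to0$ the sequence $0\to E_{V'}\to E_V\to E_{V''}\to0$ is exact, and $\lambda(E_V)=\lambda(E_{V'})+\lambda(E_{V''})$. By the equality case of (1), $0\to\Psi(E_{V'})\to\Psi(E_V)\to\Psi(E_{V''})\to0$ is exact. Thus $\Psi\Theta:\operatorname{mod}R\to\operatorname{mod}A$ is $K$-linear, exact and fully faithful, and Theorem A is proved. $\blacksquare$

## 8. The equivalences of Theorem B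

**Step 7. Purpose: all implications except (1)⇒(5).** By Section 2, a fully faithful $K$-linear functor $\operatorname{mod}R\to\operatorname{mod}A$ realizes every finite-dimensional algebra as an endomorphism algebra; this gives (1)⇒(2) and (4)⇒(3). Trivially (2)⇒(3), (5)⇒(1) and (1)⇒(4). Theorem A with $B=B_0$ and $\beta=\beta_0$, which satisfy its hypotheses by Section 3, gives (3)⇒(1). So (1) to (4) are equivalent. In particular strictly wild is equivalent to endo wild: Conjecture 2.11 is true over every field.

**Step 8. Purpose: (1)⇒(5), the functor as a tensor product.** Let $F:\operatorname{mod}R\to\operatorname{mod}A$ be fully faithful, exact and $K$-linear, and let $H:\operatorname{mod}C\to\operatorname{mod}R$ (right $C$-modules) be such a functor from Lemma 1.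

*$FH$ is a tensor functor (Eilenberg–Watts).* Put $Y=FH(C)$. It is finite-dimensional, and left multiplications on $C_C$ make it a left $C$-module with commuting $A$-action. For $X\in\operatorname{mod}C$ and $\zeta\in X$ let $\hat\zeta:C\to X$, $c\mapsto\zeta c$. The map $X\otimes_CY\to FH(X)$, $\zeta\otimes\eta\mapsto FH(\hat\zeta)(\eta)$, is well defined, since $\widehat{\zeta c}=\hat\zeta\circ(c\,\cdot)$, and it is natural. It is bijective for $X=C$, hence for $X=C^n$, and then for all $X$ by a presentation $C^{n'}\to C^n\to X\to0$ and right exactness of both sides. So $FH\cong-\otimes_CY$.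

*$Y$ is projective.* As $FH$ is exact, $-\otimes_CY$ is exact on $\operatorname{mod}C$, so $Y$ is flat; a finite-dimensional flat module over a finite-dimensional algebra is projective.

*The bimodule $Z$.* The homomorphism $\beta_0$ factors through $C$, so for $\beta_0$ the module $N_V$ is a right $C$-module, and $N_V=V\otimes_RG$ with $G=R^2$ (rows), an $R$-$C$-bimodule. The functor $V\mapsto N_V$ to $\operatorname{mod}C$ is fully faithful and exact by Section 1. Therefore
$$V\mapsto FH(N_V)=V\otimes_RG\otimes_CY=V\otimes_RZ,\qquad Z=G\otimes_CY,$$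
is fully faithful and exact, and $Z$ carries a commuting $A$-action.

*$Z$ is free.* As a left $C$-module, $Y\cong(Ce_{11})^m\oplus(Ce_{22})^n$ by Krull–Schmidt. So as a left $R$-module $Z\cong(Ge_{11})^m\oplus(Ge_{22})^n\cong R^{m+n}$, because $Ge_{ii}$ is the $i$-th coordinate of $R^2$. (One can also argue that $Z$ is a direct summand of some $G^n$, hence finitely generated projective, hence free because $R$ is a fir; see P. M. Cohn, *Free Rings and Their Relations*.) This proves Theorem B. $\blacksquare$

The implication (1)⇒(5) holds, with the same proof, for right modules over an algebra $B$ in place of left $A$-modules.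

## 9. Which endomorphism algebras force strict wildness

We prove Theorem C.

**Step 9. Purpose: strict wildness is left-right symmetric.** If $F:\operatorname{mod}R\to\operatorname{mod}B$ is fully faithful, exact and $K$-linear, so is $DFD:\operatorname{mod}R^{op}\to\operatorname{mod}B^{op}$, and $R^{op}\cong R$. So $B$ is strictly wild iff $B^{op}$ is.

**Step 10. Purpose: the first claim.** Take $A=B^{op}$ and $M=B_B$, a right $B$-module and so a left $A$-module. Then $\operatorname{End}_A(M)\cong B$. By hypothesis $B^{op}$ is strictly wild, and by Step 9 so is $B$.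

**Step 11. Purpose: the converse for self-injective $B$.** Let $B$ be self-injective and strictly wild, and $\operatorname{End}_A(M)\cong B$. By Step 9 and (1)⇒(5) for right $B$-modules, there is a fully faithful exact functor $V\mapsto V\otimes_RZ$, $\operatorname{mod}R\to\operatorname{mod}B$ (right modules), with $Z$ an $R$-$B$-bimodule that is free of finite rank $k$ as a left $R$-module. Let $z_1,\dots,z_k$ be a basis and write $z_ib=\sum_j\beta(b)_{ij}z_j$. Then
$$z_i(bb')=\sum_j\beta(b)_{ij}(z_jb')=\sum_l\Big(\sum_j\beta(b)_{ij}\beta(b')_{jl}\Big)z_l ,$$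
so $\beta:B\to M_k(R)$ is an algebra homomorphism. In $V\otimes_RZ=V^k$ we have $(v\otimes z_i)b=\sum_jv\beta(b)_{ij}\otimes z_j$, so $V\otimes_RZ=N_V$. Theorem A applies, and $A$ is strictly wild.

**Step 12. Purpose: self-injectivity cannot be dropped.** This is the example of Sections 1 and 3. The algebra $C$ is strictly wild via $V\mapsto N_V$. Over the Kronecker algebra $A$, the module $M=P'\oplus P$, with summands of dimension vectors $(2,3)$ and $(0,1)$, has $\operatorname{End}_A(M)\cong C$. But $A$ is not strictly wild, by the Euler form computation in Section 1. This proves Theorem C. $\blacksquare$
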